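\title{Free maps of tori in the minimal dimension}

\begin{abstract}
A smooth map from an $n$-manifold to $\mathbb R^q$ is free if its first and second partial derivatives are linearly independent at every point; this forces $q\ge n(n+3)/2$. We prove that every torus $T^n$ admits a free map into $\mathbb R^{n(n+3)/2}$. The proof is elementary. The torus $T^2$ is treated by a circle-equivariant construction, and $T^{m+1}$ is obtained for $m\ge2$ as a thin tube around a corrugated free image of $T^m$. With convex integration, the tube construction gives a free map $M\times S^1\to\mathbb R^q$ in the minimal dimension for every closed parallelizable manifold $M$.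
\end{abstract}

\section{Introduction}

Put $s_n=n(n+1)/2$ and $N_n=s_n+n=n(n+3)/2$. A smooth ($C^\infty$) map $f\colon X\to\mathbb R^q$ from a smooth $n$-manifold is called \emph{free} if at every point $x$, in local coordinates $u_1,\dots,u_n$ around $x$, the $N_n$ vectors
\[
\partial_if(x)\quad(1\le i\le n),\qquad \partial_i\partial_jf(x)\quad(1\le i\le j\le n)
\]
are linearly independent. The choice of coordinates does not matter (Lemma~\ref{lem:frame}). A free map is an immersion, and it can exist only if $q\ge N_n$. Locally this bound is attained: the map $u\mapsto\big((u_i)_i,(u_iu_j)_{i\le j}\big)$ from $\mathbb R^n$ to $\mathbb R^{N_n}$ is free, since its matrix of derivatives is block triangular with invertible diagonal blocks.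

Freeness is what makes the induced metric $\langle\partial_if,\partial_jf\rangle$ easy to vary. Replace $f$ by $f+\varepsilon y$, where $\langle\partial_if,y\rangle=0$ for all $i$. Differentiating this relation gives $\langle\partial_if,\partial_jy\rangle=-\langle\partial_i\partial_jf,y\rangle$, so to first order the metric changes by $-2\varepsilon\langle\partial_i\partial_jf,y\rangle$. If $f$ is free, the $N_n$ inner products of $y(x)$ with the derivatives of $f$ can be prescribed at will, and the linearized isometric immersion equation is solved by linear algebra at each point. The following question involves no metric. It is posed in \cite{descendants}, where it is presented as raised about half a century ago and still unanswered.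

\medskip
\noindent\textbf{Question.} \emph{For $n\ge2$, does the torus $T^n=\mathbb R^n/\mathbb Z^n$ admit a free map into $\mathbb R^{s_n+n}$?}
\medskip

After rescaling we write $T^n=(\mathbb R/2\pi\mathbb Z)^n$ and $S^1=T^1$. For $n=1$ the answer is yes: the velocity and acceleration of the round circle in $\mathbb R^2$ are independent. Products of circles give free maps in a larger dimension. Let $\Lambda\subset\mathbb Z^n$ consist of the vectors $e_j$ and $e_j+e_k$ ($j<k$), and let $F(x)=(e^{\mathrm i\lambda\cdot x})_{\lambda\in\Lambda}\in\mathbb C^{s_n}$. The operator $\sum a_j\partial_j+\sum b^{jk}\partial_j\partial_k$ with $b$ symmetric multiplies the $\lambda$-component of $F$ by $\mathrm i\,a\cdot\lambda-b(\lambda,\lambda)$, and these numbers all vanish only if $a=0$ and $b=0$. So $F$ is a free map into $\mathbb R^{n(n+1)}$, which has $n(n-1)/2$ dimensions too many.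

Two considerations point in opposite directions. A free map $X\to\mathbb R^{N_n}$ identifies $TX\oplus S^2TX$ with a trivial bundle, and for a torus this bundle is trivial, so no obstruction arises there. On the other hand, the first-order analogue of the question has a negative answer although the same test is passed: $T^n$ has a trivial tangent bundle but no immersion into $\mathbb R^n$, because the first coordinate of such a map has a maximum. At second order this argument breaks down. A map $f\colon X\to\mathbb R^{N_n}$ is free exactly when, for every nonzero linear form $\ell$, the first and second derivatives of $\ell\circ f$ never all vanish at one point, and at a maximum only the first derivatives must vanish. The answer agrees with the case of the circle.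

\begin{theorem}\label{thm:tori}
For every $n\ge2$ there is a free $C^\infty$ map $T^n\to\mathbb R^{N_n}$.
\end{theorem}

\begin{corollary}\label{cor:range}
Let $n\ge1$. The torus $T^n$ admits a free map to $\mathbb R^q$ if and only if $q\ge n(n+3)/2$. For all such $q$ the map can be chosen to be an embedding whose components are trigonometric polynomials.
\end{corollary}

\begin{corollary}\label{cor:metrics}
For $n\ge2$ there is a nonempty $C^\infty$-open set of Riemannian metrics on $T^n$ that admit free isometric $C^\infty$ immersions into $\mathbb R^{s_n+n}$.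
\end{corollary}

\begin{theorem}\label{thm:parallel}
For every closed parallelizable manifold $M$ of dimension $m\ge1$, the product $M\times S^1$ admits a free map into $\mathbb R^{N_{m+1}}$, the minimal possible dimension.
\end{theorem}

Closed orientable $3$-manifolds are parallelizable, so for each of them $M\times S^1$ has a free map into $\mathbb R^{14}$.

Theorem~\ref{thm:tori} is proved by induction on $n$, and the proof is self-contained. Section~\ref{sec:two} treats $T^2$. Section~\ref{sec:tube} reduces the passage from $M$ to $M\times S^1$ to a condition on the third derivatives of a free map of $M$. Sections~\ref{sec:loop} and~\ref{sec:corr} meet this condition for $M=T^m$, $m\ge2$; for $m=1$ it cannot be met, and so $T^2$ needs its own construction. In Section~\ref{sec:ci} the condition is met for parallelizable $M$ by convex integration, which is used nowhere else.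

\section{Osculating spaces and frames}\label{sec:frame}

For a smooth map $f\colon X\to\mathbb R^q$, the \emph{osculating space} $O_x\subset\mathbb R^q$ is the span of all $\partial_if(x)$ and $\partial_i\partial_jf(x)$; the map is free if and only if $\dim O_x=N_n$ for all $x$. A \emph{frame} is a family of vector fields $X_1,\dots,X_n$ that form a basis of each tangent space, and a manifold is \emph{parallelizable} if it has a global frame.

\begin{lemma}\label{lem:frame}
Let $X_1,\dots,X_n$ be a frame near $x$.
\begin{enumerate}
\item[(a)] The $N_n$ vectors $X_if(x)$ and $X_iX_jf(x)$, $i\le j$, span $O_x$. In particular $O_x$ does not depend on the coordinates, and $f$ is free at $x$ if and only if these vectors are independent.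
\item[(b)] The class of $X_kX_iX_jf(x)$ in $\mathbb R^q/O_x$ is symmetric in $i,j,k$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $X_i=\sum_r a_i^r\partial_r$. By the product rule $X_if$ and $X_iX_jf$ are combinations of first and second partial derivatives, so they lie in $O_x$. Writing each $\partial_r$ as a combination of the $X_i$ shows in the same way that $O_x$ is spanned by the $X_if$ and by the $X_iX_jf$ with arbitrary $i,j$. The pairs with $i>j$ are superfluous, because $X_iX_jf-X_jX_if=[X_i,X_j]f$ is a combination of the $X_lf$. This proves (a); taking for $X_i$ the coordinate fields of another chart gives the independence of the coordinates. For (b), $X_kX_iX_jf=\sum a^r_ka^s_ia^l_j\,\partial_r\partial_s\partial_lf$ plus derivatives of order at most two; the sum is symmetric and the remainder lies in $O_x$.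
\end{proof}

Two standard facts are used below. On a compact manifold the free maps form an open set in the $C^2$ topology, since independence of vectors is an open condition. The image of a smooth map from a manifold of dimension less than $d$ to a $d$-manifold has measure zero.

\section{The two-dimensional torus}\label{sec:two}

\subsection{Reduction to one variable}
In the example $F$ both circle factors act by rotations, and the derivatives of such a map span an even-dimensional space. To reach $\mathbb R^5$ we keep the symmetry in one factor only: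
\[
f(x,\theta)=\big(e^{2\mathrm ix}u(\theta),\ e^{\mathrm ix}v(\theta),\ w(\theta)\big)\in\mathbb C^2\times\mathbb R=\mathbb R^5,
\]
with $u,v,w$ real, smooth and $2\pi$-periodic. Translation in $x$ changes $f$ by an invertible linear map of $\mathbb R^5$, so it suffices to check freeness at $x=0$. There, in the coordinates $(\operatorname{Re}z_1,\operatorname{Re}z_2,w;\operatorname{Im}z_1,\operatorname{Im}z_2)$,
\begin{gather*}
f_x=(0,0,0;2u,v),\qquad f_{x\theta}=(0,0,0;2u',v'),\\
f_{xx}=(-4u,-v,0;0,0),\qquad f_\theta=(u',v',w';0,0),\qquad f_{\theta\theta}=(u'',v'',w'';0,0).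
\end{gather*}
The $5\times5$ determinant splits into two blocks and equals $\pm2\,(uv'-vu')\,\Delta$, where
\[
\Delta=\det\begin{pmatrix}4u&v&0\\u'&v'&w'\\u''&v''&w''\end{pmatrix}=w''E-w'G,\qquad E=4uv'-vu',\quad G=4uv''-vu''.
\]
The difficulty is visible here. At a maximum and at a minimum of $w$ we have $\Delta=w''E$, and $w''$ cannot have the same strict sign at both points. So $E$ must change sign while $uv'-vu'$ does not. With equal weights in the two exponentials, $E$ would be a multiple of $uv'-vu'$ and this would be impossible; the weights $2$ and $1$ are the simplest unequal pair.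

Since $uv'-vu'\ne0$ says that the plane curve $(u,v)$ turns monotonically about the origin, we use the polar angle as the parameter:
\[
u=\frac{\cos\theta}k,\qquad v=\frac{\sin\theta}k,\qquad w'=\frac H{k^2},
\]
with $k>0$ and $H$ smooth and $2\pi$-periodic. The factor $k^{-2}$ is chosen to produce a cancellation below. Put
\[
p=4\cos^2\theta+\sin^2\theta,\qquad \sigma=3\sin\theta\cos\theta,\qquad A=pk-\sigma k',\qquad Q=\sigma\,(k''+k).
\]
With $r=1/k$ we have $u'=r'\cos\theta-r\sin\theta$, $v'=r'\sin\theta+r\cos\theta$, and $u''=(r''-r)\cos\theta-2r'\sin\theta$, $v''=(r''-r)\sin\theta+2r'\cos\theta$. Hence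
\[
uv'-vu'=r^2,\qquad E=pr^2+\sigma rr',\qquad G=\sigma r(r''-r)+2prr'.
\]
Substituting $r'=-k'/k^2$ and $r''=-k''/k^2+2k'^2/k^3$ gives
\[
E=\frac A{k^3},\qquad G=-\frac Q{k^3}-\frac{2k'A}{k^4},\qquad w''=\frac{H'}{k^2}-\frac{2k'H}{k^3}.
\]
The two terms $\mp2k'AH/k^6$ in $w''E-w'G$ cancel, and
\[
\Delta=k^{-5}LH,\qquad LH:=AH'+QH .
\]
Thus $f$ is a free map of $T^2$ as soon as
\begin{equation}\label{eq:goal}
LH<0\ \text{ everywhere}\qquad\text{and}\qquad \int_0^{2\pi}\frac H{k^2}\,d\theta=0,
\end{equation}
the second condition making $w$ periodic.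

These conditions dictate the signs. The function $H$ changes sign, and $AH'<0$ at its zeros, so $H$ increases through zero only where $A<0$ and decreases through zero only where $A>0$. In the simplest configuration $A<0$ on a single interval $(\theta_1,\theta_2)$ modulo $2\pi$, and $H(\theta_1)<0<H(\theta_2)$. Since $LH=QH$ where $A=0$, we need $Q(\theta_1)>0>Q(\theta_2)$. At multiples of $\pi/2$ we have $A=pk>0$, so the interval lies in one quadrant, and $k''+k$ has opposite signs at its ends. As $u'v''-v'u''=r^2+2r'^2-rr''=(k''+k)/k^3$, the curve $(u,v)$ is then not convex: we must put a dent into the unit circle $k=1$. Lemma~\ref{lem:k} produces the dent, and Lemma~\ref{lem:H} shows that this sign pattern is sufficient. Both rest on the following fact.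

\begin{lemma}\label{lem:join}
Let $\alpha<\beta$, and let $y_\alpha,y_\beta$ be smooth functions near $\alpha$ and $\beta$ with $y_\alpha'\ge0$, $y_\beta'\ge0$ and $y_\alpha(\alpha)<y_\beta(\beta)$. For every small $\delta>0$ there is a smooth function $y$ on $[\alpha,\beta]$, equal to $y_\alpha$ near $\alpha$ and to $y_\beta$ near $\beta$, with $y'\ge0$, such that $y'(\theta)=0$ only if $\theta<\alpha+\delta$ and $y_\alpha'(\theta)=0$, or $\theta>\beta-\delta$ and $y_\beta'(\theta)=0$.
\end{lemma}

\begin{proof}
Let $\chi_\alpha,\chi_\beta\colon[\alpha,\beta]\to[0,1]$ be smooth, equal to $1$ near $\alpha$ and near $\beta$, and supported in the disjoint intervals $[\alpha,\alpha+\delta)$ and $(\beta-\delta,\beta]$. Put $\psi=\chi_\alpha y_\alpha'+\chi_\beta y_\beta'+c\,(1-\chi_\alpha-\chi_\beta)$. For small $\delta$ the integral of the first two terms is less than $y_\beta(\beta)-y_\alpha(\alpha)$, so there is $c>0$ with $\int_\alpha^\beta\psi=y_\beta(\beta)-y_\alpha(\alpha)$. Take $y(\theta)=y_\alpha(\alpha)+\int_\alpha^\theta\psi$. If $\psi(\theta)=0$, then $\chi_\alpha(\theta)=1$ and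 $y'_\alpha(\theta)=0$, or $\chi_\beta(\theta)=1$ and $y'_\beta(\theta)=0$.
\end{proof}

Applied to $-y$, the lemma joins decreasing germs.

\subsection{The dented curve}

\begin{lemma}\label{lem:k}
There are a smooth positive $2\pi$-periodic function $k$ and numbers $0<\theta_1<\theta_2<\pi/2$ such that $A<0$ on $J_-=(\theta_1,\theta_2)$, $A>0$ on $J_+=(\theta_2,\theta_1+2\pi)$, and $Q(\theta_1)>0>Q(\theta_2)$.
\end{lemma}

\begin{proof}
To control the sign of $A$ we divide $k$ by a solution of $A=0$. On $I=(0,\pi/2)$ we have $\sigma>0$, and $Y=\sin^{4/3}\theta\,\cos^{-1/3}\theta$ satisfies $Y'/Y=\frac43\cot\theta+\frac13\tan\theta=p/\sigma>0$. Moreover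
\begin{align*}
\frac{Y''}Y+1&=\Big(\frac p\sigma\Big)^2+\Big(\frac p\sigma\Big)'+1\\
&=\tfrac{16}9\cot^2\theta+\tfrac89+\tfrac19\tan^2\theta-\tfrac43\csc^2\theta+\tfrac13\sec^2\theta+1
=\tfrac49\big(\csc^2\theta+\sec^2\theta\big)=\frac4{\sigma^2}.
\end{align*}
If $k=\kappa Y$ on $I$, then $k'=\kappa'Y+kp/\sigma$ and $k''+k=\kappa''Y+2\kappa'Y'+4\kappa Y/\sigma^2$, so
\begin{equation}\label{eq:kappa}
A=-\sigma Y\kappa',\qquad\text{and}\qquad Q=\sigma Y\big(\kappa''+4\kappa/\sigma^2\big)\ \text{ where }\kappa'=0 .
\end{equation}
The unit circle corresponds to $\kappa_0=1/Y$, and $\kappa_0'<0$. We modify $\kappa_0$ so that it has a local minimum followed by a sharp local maximum. Fix $0<\alpha_0<\theta_1<\theta_2<\beta_0<\pi/2$, put $c_1=\kappa_0(\beta_0)<c_2=\kappa_0(\alpha_0)$, and choose $M>2c_2/\sigma(\theta_2)^2$. Let $\rho>0$ be so small that $c_1+\rho^2<c_2-M\rho^2$ and that the intervals $[\theta_i-\rho,\theta_i+\rho]$ are disjoint and lie in $(\alpha_0,\beta_0)$. Define $\kappa=\kappa_0$ on $(0,\alpha_0]\cup[\beta_0,\pi/2)$, $\kappa=c_1+(\theta-\theta_1)^2$ for $|\theta-\theta_1|\le\rho$,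 and $\kappa=c_2-M(\theta-\theta_2)^2$ for $|\theta-\theta_2|\le\rho$. Three gaps remain. On $[\alpha_0,\theta_1-\rho]$ the function must fall from $c_2$ to $c_1+\rho^2$, on $[\theta_1+\rho,\theta_2-\rho]$ it must rise from $c_1+\rho^2$ to $c_2-M\rho^2$, and on $[\theta_2+\rho,\beta_0]$ it must fall from $c_2-M\rho^2$ to $c_1$. In each case the derivatives of the germs at both ends are nonzero and have the required sign, so Lemma~\ref{lem:join} fills the gap with a strictly monotone function. Then $\kappa$ is smooth and positive, $\kappa'>0$ on $(\theta_1,\theta_2)$, and $\kappa'<0$ on $(0,\theta_1)\cup(\theta_2,\pi/2)$.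

Let $k=\kappa Y$ on $I$ and $k=1$ on the rest of the circle; this is smooth because $\kappa Y=1$ near the ends of $I$. The sign of $A$ is given by \eqref{eq:kappa} on $I$ and by $A=p>0$ elsewhere. By \eqref{eq:kappa}, $Q(\theta_1)$ has the sign of $2+4c_1/\sigma(\theta_1)^2>0$, and $Q(\theta_2)$ has the sign of $-2M+4c_2/\sigma(\theta_2)^2<0$.
\end{proof}

\subsection{The height function}

\begin{lemma}\label{lem:H}
For $k$ as in Lemma~\ref{lem:k} there is a smooth $2\pi$-periodic function $H$ satisfying \eqref{eq:goal}.
\end{lemma}

\begin{proof}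
Choose disjoint open intervals $U_1\ni\theta_1$ and $U_2\ni\theta_2$ in $I$ with $Q>0$ on $U_1$ and $Q<0$ on $U_2$, and points $a_i<\theta_i<b_i$ in $U_i$. On each of $J_\pm$ the coefficient $A$ has no zero, so $\phi=\exp(-\int Q/A)$ is a positive solution of $L\phi=0$, and $L(\phi y)=A\phi y'$. Hence $L(\phi y)\le0$ means $y'\ge0$ on $J_-$ and $y'\le0$ on $J_+$, and the same holds with strict inequalities.

We construct $H^+\ge0$ with $LH^+\le0$ everywhere and $LH^+<0$ outside $U_1$. Let $H^+=0$ on $[a_1,b_1]$ and $H^+=1$ on $[a_2,b_2]$, where $LH^+=Q<0$. On $[b_1,a_2]\subset J_-$ the function $y=H^+/\phi$ must join the germ $0$ at $b_1$ to the germ $1/\phi$ at $a_2$. The latter is positive and has positive derivative, since $L1=Q<0$ on $U_2$. Lemma~\ref{lem:join}, with $\delta$ so small that $b_1+\delta\in U_1$, gives $y\ge0$ with $y'\ge0$, and $y'>0$ outside $U_1$. On $[b_2,a_1+2\pi]\subset J_+$ the positive germ $1/\phi$ at $b_2$ has negative derivative, and the lemma joins it to the germ $0$ at $a_1+2\pi$ by a function $y\ge0$ with $y'\le0$, and $y'<0$ outside $U_1+2\pi$.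

Next we construct $H^-\le0$ with $LH^-\le0$ everywhere and $LH^-<0$ outside $U_2$. Let $H^-=-1$ on $[a_1,b_1]$, where $LH^-=-Q<0$, and $H^-=0$ on $[a_2,b_2]$. Now $y=H^-/\phi$ rises from the germ $-1/\phi$ to the germ $0$ on $[b_1,a_2]$ and falls from $0$ to $-1/\phi$ on $[b_2,a_1+2\pi]$; the germs $-1/\phi$ have derivatives of the right sign because $L(-1)<0$ on $U_1$, and Lemma~\ref{lem:join} applies.

The numbers $\iota^+=\int_0^{2\pi}H^+k^{-2}\,d\theta$ and $\iota^-=-\int_0^{2\pi}H^-k^{-2}\,d\theta$ are positive. The function $H=\iota^-H^++\iota^+H^-$ has $\int_0^{2\pi}Hk^{-2}\,d\theta=0$, and $LH<0$ everywhere because $U_1\cap U_2=\emptyset$.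
\end{proof}

Lemmas~\ref{lem:k} and~\ref{lem:H} prove Theorem~\ref{thm:tori} for $n=2$.

\section{Thin tubes}\label{sec:tube}

Adding a variable $t$ to $x_1,\dots,x_m$ adds the $m+2$ derivatives $\partial_t$, $\partial_t^2$, $\partial_k\partial_t$, so $N_{m+1}=N_m+m+2$. Let $g\colon T^m\to\mathbb R^{N_{m+1}}$ be free, and attach a small loop at each point: $f(x,t)=g(x)+\varepsilon\gamma(x,t)$. The derivatives of $f$ in $x$ alone are close to those of $g$, and the new ones are $\varepsilon$ times $V$, $\partial_tV$, $\partial_kV$, where $V=\partial_t\gamma$. So we want a field $V$ of zero mean in $t$ such that $V,\partial_tV,\partial_1V,\dots,\partial_mV$ are independent modulo the osculating space $O_x$ of $g$. The quotient $\mathbb R^{N_{m+1}}/O_x$ has dimension exactly $m+2$.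

The obvious choice $g=(g^0,0)$ with $g^0\colon T^m\to\mathbb R^{N_m}$ free does not work for $m\ge1$. In that case $O_x=\mathbb R^{N_m}\times0$ is constant, and the condition says that the component $V''$ of $V$ in $\mathbb R^{m+2}$ is nowhere zero and that $V''/|V''|\colon T^{m+1}\to S^{m+1}$ is a local diffeomorphism. Such a map from a compact connected manifold is a covering, hence a diffeomorphism as $S^{m+1}$ is simply connected; but $T^{m+1}$ is not simply connected.

So $O_x$ must move with $x$, and its motion is measured by the third derivatives of $g$. To exploit this we give $V$ a large component inside $O_x$. That component is invisible in $V$ and $\partial_tV$ modulo $O_x$, but it dominates $\partial_kV$. The rest of $V$ only has to rotate fast in a complementary plane.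

\begin{proposition}\label{prop:tube}
Let $M$ be a closed $m$-manifold with a global frame $X_1,\dots,X_m$, let $q=N_{m+1}$, and let $g\colon M\to\mathbb R^q$ be free with osculating spaces $O_x$. Let $b=(b^{ij})$ be a smooth map from $S^1$ to symmetric $m\times m$ matrices with $\int_0^{2\pi}b\,dt=0$, and put
\[
\tau_k(x,t)=\sum_{i,j}b^{ij}(t)\,X_kX_iX_jg(x),\qquad k=1,\dots,m.
\]
Suppose that there are smooth maps $\nu_1,\nu_2\colon M\times S^1\to\mathbb R^q$ such that $\nu_1,\nu_2,\tau_1,\dots,\tau_m$ are linearly independent modulo $O_x$ at every $(x,t)$. Then $M\times S^1$ admits a free map into $\mathbb R^q$.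
\end{proposition}

\begin{proof}
For $y_1,\dots,y_{m+2}\in\mathbb R^q$ let $\Omega_x(y_1,\dots,y_{m+2})$ be the determinant of the $q$ vectors $X_ig(x)$, $X_iX_jg(x)$ $(i\le j)$, $y_1,\dots,y_{m+2}$. It is multilinear and alternating, it depends only on the classes of the $y_l$ modulo $O_x$, and it is nonzero exactly when these classes are independent. We choose three constants $K$, $R$, $\varepsilon$ in this order. Each $O(\cdot)$ is uniform on the compact manifold $M\times S^1$, and compactness bounds each nowhere vanishing function away from zero.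

\emph{The rotating part.} For an integer $K\ge1$ let
\[
\eta^0=\cos(Kt)\,\nu_1+\sin(Kt)\,\nu_2,\qquad \bar\eta(x)=\frac1{2\pi}\int_0^{2\pi}\eta^0\,dt,\qquad \eta=\eta^0-\bar\eta .
\]
Then $\eta$ has zero mean in $t$. Integration by parts gives $\int_0^{2\pi}\cos(Kt)\nu_1\,dt=-K^{-1}\int_0^{2\pi}\sin(Kt)\,\partial_t\nu_1\,dt$ and $\int_0^{2\pi}\sin(Kt)\nu_2\,dt=K^{-1}\int_0^{2\pi}\cos(Kt)\,\partial_t\nu_2\,dt$, so $\bar\eta=O(K^{-1})$. Also $K^{-1}\partial_t\eta=-\sin(Kt)\nu_1+\cos(Kt)\nu_2+O(K^{-1})$. A rotation matrix has determinant $1$, hence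
\[
K^{-1}\,\Omega_x(\eta,\partial_t\eta,\tau_1,\dots,\tau_m)=\Omega_x(\nu_1,\nu_2,\tau_1,\dots,\tau_m)+O(K^{-1}).
\]
Fix $K$ so large that this is nowhere zero.

\emph{The osculating part.} For $R>0$ let
\[
V=R\sum_{i,j}b^{ij}(t)\,X_iX_jg(x)+\eta(x,t),\qquad \gamma(x,t)=\int_0^tV(x,t')\,dt' .
\]
Since $b$ and $\eta$ have zero mean, $\gamma$ is periodic in $t$ and defines a smooth map on $M\times S^1$. Modulo $O_x$ we have $V\equiv\eta$ and $\partial_tV\equiv\partial_t\eta$, while $X_kV=R\tau_k+X_k\eta$. Therefore
\[
D_0:=\Omega_x(V,\partial_tV,X_1V,\dots,X_mV)=R^m\big(\Omega_x(\eta,\partial_t\eta,\tau_1,\dots,\tau_m)+O(R^{-1})\big).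
\]
Fix $R$ so large that $D_0$ is nowhere zero.

\emph{The thickness.} Let $f=g+\varepsilon\gamma$ and use the frame $X_1,\dots,X_m,\partial_t$ of $M\times S^1$. Then $X_if=X_ig+O(\varepsilon)$, $X_iX_jf=X_iX_jg+O(\varepsilon)$, $\partial_tf=\varepsilon V$, $\partial_t^2f=\varepsilon\,\partial_tV$ and $X_k\partial_tf=\varepsilon X_kV$. The determinant of these $q$ vectors is $\varepsilon^{m+2}(D_0+O(\varepsilon))$, which is nowhere zero for small $\varepsilon>0$. By Lemma~\ref{lem:frame}(a), $f$ is free.
\end{proof}

If $M$ is a point, there are no $\tau_k$, and for a constant orthonormal pair $\nu_1,\nu_2$ the tube is the round circle in $\mathbb R^2$. If $m=1$, the hypothesis cannot hold: $b$ is a real function of zero mean, it has a zero $t_0$, and $\tau_1(x,t_0)=0$. For $m\ge2$ the space of symmetric matrices has dimension at least $3$, and a loop of zero mean can avoid the origin.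

\section{A loop of quadratic forms}\label{sec:loop}

A fast oscillation in the direction of a covector $\lambda$, such as $\mu^{-3}\sin(\mu\,\lambda\cdot x)$, has small first and second derivatives, and third derivatives proportional to $\lambda_i\lambda_j\lambda_k$. The third derivatives that we can hope to prescribe modulo $O_x$ are therefore sums of cubes $\sum_a\lambda_{a,i}\lambda_{a,j}\lambda_{a,k}\,v_a$, and then
\begin{equation}\label{eq:tau0}
\tau_k\equiv\tau^0_k:=\sum_a\beta_a\lambda_{a,k}\,v_a,\qquad \beta_a(t)=\sum_{i,j}b^{ij}(t)\lambda_{a,i}\lambda_{a,j}.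
\end{equation}
Each $\beta_a$ has zero mean and hence has zeros. With the $m$ coordinate covectors alone we would get $\tau^0_k=\beta_kv_k$, which vanishes at the zeros of $\beta_k$. One more covector repairs this, provided that no two of the $\beta_a$ vanish together. Fix
\[
\lambda_a=e_a\quad(1\le a\le m),\qquad \lambda_{m+1}=-(e_1+\dots+e_m)
\]
in $\mathbb Z^m$, with components $\lambda_{a,i}$.

\begin{example}\label{ex:two}
Let $m=2$, so that $q=9$ and $\mathbb R^9/O_x$ has dimension $4$. Let $v_1,v_2,v_3$ be orthonormal, and write $g_{ijk}$ for the third derivatives. The model is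
\[
g_{111}\equiv v_1-v_3,\qquad g_{112}\equiv g_{122}\equiv-v_3,\qquad g_{222}\equiv v_2-v_3 .
\]
Let $\beta_a=\cos(t+\pi a/3)$, so that $\beta_3=\beta_2-\beta_1$, and take $b^{11}=\beta_1$, $b^{12}=b^{21}=-\beta_1$, $b^{22}=\beta_2$. Then
\begin{align*}
\tau_1&=\beta_1g_{111}-2\beta_1g_{112}+\beta_2g_{122}\equiv\beta_1v_1-\beta_3v_3,\\
\tau_2&=\beta_1g_{112}-2\beta_1g_{122}+\beta_2g_{222}\equiv\beta_2v_2-\beta_3v_3 .
\end{align*}
The cross product of the two right-hand sides is $z=\beta_2\beta_3v_1+\beta_1\beta_3v_2+\beta_1\beta_2v_3$. The numbers $y_1=\beta_1$, $y_2=-\beta_2$, $y_3=\beta_3$ are cosines of three angles spaced by $2\pi/3$, so $\sum y_a=0$, $\sum y_a^2=\frac32$, and $y_1y_2+y_1y_3+y_2y_3=-\frac34$. Hence $|z|^2=(-\frac34)^2-2y_1y_2y_3\sum y_a=\frac9{16}$ for all $t$. When $\beta_1=0$ the vector $\tau_1\equiv-\beta_3v_3$ survives thanks to $\lambda_3$. The hypothesis of Proposition~\ref{prop:tube} holds with $\nu_2=z$ and $\nu_1$ a unit vector in the fourth direction.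
\end{example}

\begin{lemma}\label{lem:loop}
Let $m\ge2$. There are a smooth loop $b$ of symmetric $m\times m$ matrices with $\int_0^{2\pi}b\,dt=0$ and smooth functions $z_1,\dots,z_{m+1}$ on $S^1$ with $Z:=\sum_az_a^2>0$ that have the following property. If $v_1,\dots,v_{m+2}$ is an orthonormal basis of a Euclidean space, $\tau_k^0$ is given by \eqref{eq:tau0} with $a$ running from $1$ to $m+1$, and $z=\sum_{a\le m+1}z_av_a$, then
\[
|\det(v_{m+2},z,\tau^0_1,\dots,\tau^0_m)|=Z(t).
\]
\end{lemma}

\begin{proof}
Let $\beta_a(t)=\cos\big(t+\frac{\pi a}{m+1}\big)$ for $1\le a\le m+1$. If $\beta_a(t)=\beta_c(t)=0$, then $\pi(a-c)/(m+1)\in\pi\mathbb Z$ and $|a-c|\le m$, so $a=c$: at most one $\beta_a$ vanishes at each $t$. Let $b^{ii}=\beta_i$, and let all off-diagonal entries equal $\big(\beta_{m+1}-\sum_{i\le m}\beta_i\big)/\big(m(m-1)\big)$; such entries exist because $m\ge2$. The entries have zero mean. The quadratic form $b$ takes the value $b^{aa}=\beta_a$ at $\lambda_a$ for $a\le m$, and its value at $\lambda_{m+1}$ is the sum of all entries, which is $\beta_{m+1}$. So the notation agrees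 with \eqref{eq:tau0}, and
\[
\tau^0_k=\beta_kv_k-\beta_{m+1}v_{m+1}.
\]
Let $z_a=\prod_{c\ne a}\beta_c$. If no $\beta_c$ vanishes, all $z_a$ are nonzero; if $\beta_a=0$, then $z_a\ne0$. Thus $Z>0$. Next, $\langle z,\tau_k^0\rangle=z_k\beta_k-z_{m+1}\beta_{m+1}=0$, both terms being $\prod_c\beta_c$. So $v_{m+2}$, $z$ and the span of the $\tau^0_k$ are mutually orthogonal, and the absolute value of the determinant is $|z|$ times the volume of the parallelepiped spanned by the $\tau^0_k$. By the Cauchy--Binet formula, the square of this volume is the sum of the squares of the maximal minors of the $m\times(m+1)$ matrix of the $\tau_k^0$ in the basis $v_1,\dots,v_{m+1}$. Deleting column $m+1$ leaves the diagonal matrix with determinant $z_{m+1}$. Deleting column $a\le m$ leaves $-\beta_{m+1}$ as the only entry of row $a$, and expansion along this row gives $\pm z_a$. The volume is $|z|$, and the determinant is $\pm Z$.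
\end{proof}

\section{Corrugation and the proof of Theorem~\ref{thm:tori}}\label{sec:corr}

We need a map $h\colon T^m\to\mathbb R^{m+2}$ with small first and second derivatives whose third derivatives are close to $\sum_{a\le m+1}\lambda_{a,i}\lambda_{a,j}\lambda_{a,k}v_a$ with $v_a(x)$ orthonormal. A sine wave along a fixed vector has third derivatives with zeros. A circular motion has none, but it occupies a plane, and $m+1$ orthogonal planes do not fit into $\mathbb R^{m+2}$. The remedy is to nest the rotations. At each instant the first rotation uses one direction $v_1$ of its plane and leaves the orthogonal direction $u_1$ free. The second rotation takes place in the plane spanned by $u_1$ and one new vector, and it is so much faster that this plane is nearly constant on its scale. Each further rotation costs one dimension, and $m+1$ rotations cost $m+2$.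

\begin{lemma}\label{lem:corr}
For each integer $\mu\ge1$ there are smooth maps $h,v_1,\dots,v_{m+2}\colon T^m\to\mathbb R^{m+2}$ such that $v_1(x),\dots,v_{m+2}(x)$ is an orthonormal basis for every $x$ and, uniformly in $x$ as $\mu\to\infty$,
\[
\partial_ih=O(\mu^{-1}),\qquad\partial_i\partial_jh=O(\mu^{-1}),\qquad
\partial_i\partial_j\partial_kh=\sum_{a=1}^{m+1}\lambda_{a,i}\lambda_{a,j}\lambda_{a,k}\,v_a+O(\mu^{-1}).
\]
\end{lemma}

\begin{proof}
Let $w_1,\dots,w_{m+2}$ be the standard basis of $\mathbb R^{m+2}$. For $s\in T^{m+1}$ put $u_0=w_1$ and, for $a=1,\dots,m+1$,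
\[
v_a=\cos s_a\,u_{a-1}+\sin s_a\,w_{a+1},\qquad u_a=-\sin s_a\,u_{a-1}+\cos s_a\,w_{a+1}.
\]
The family $v_1,\dots,v_a,u_a,w_{a+2},\dots,w_{m+2}$ arises from the family for $a-1$ by a rotation of the pair $u_{a-1},w_{a+1}$, so it is orthonormal by induction. Put $v_{m+2}=u_{m+1}$. The vectors $u_a,v_a$ depend only on $s_1,\dots,s_a$, and $\partial_{s_a}u_a=-v_a$, $\partial_{s_a}v_a=u_a$ give $\partial_{s_a}^3u_a=v_a$.

Substitute $s_a(x)=\mu^a\,\lambda_a\cdot x$, which is well defined modulo $2\pi$ because $\mu^a\lambda_a\in\mathbb Z^m$, and let $h(x)=\sum_{a=1}^{m+1}\mu^{-3a}u_a(s(x))$. Since $\partial_is_c=\mu^c\lambda_{c,i}$ is constant, the chain rule gives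
\[
\partial_{i_1}\cdots\partial_{i_r}\big[\mu^{-3a}u_a(s(x))\big]=\sum_{c_1,\dots,c_r\le a}\mu^{c_1+\dots+c_r-3a}\,\lambda_{c_1,i_1}\cdots\lambda_{c_r,i_r}\,\big(\partial_{s_{c_1}}\cdots\partial_{s_{c_r}}u_a\big)(s(x)).
\]
The derivatives of $u_a$ in $s$ are bounded on $T^{m+1}$ and do not involve $\mu$. For $r\le2$ the exponent of $\mu$ is at most $-a\le-1$. For $r=3$ it is $0$ for $(c_1,c_2,c_3)=(a,a,a)$, which gives the term $\lambda_{a,i_1}\lambda_{a,i_2}\lambda_{a,i_3}v_a$, and at most $-1$ for all other triples.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tori}]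
The case $n=2$ is Section~\ref{sec:two}. Let $m\ge2$, and let $g^0\colon T^m\to\mathbb R^{N_m}$ be free. Take $h$ from Lemma~\ref{lem:corr} and put $g=(g^0,h)\colon T^m\to\mathbb R^{N_m}\times\mathbb R^{m+2}=\mathbb R^{N_{m+1}}$. This map is free because its first component is.

We identify the quotient by $O_x$ with $\mathbb R^{m+2}$. The vectors $\partial_ig^0(x)$, $\partial_i\partial_jg^0(x)$ $(i\le j)$ form a basis of $\mathbb R^{N_m}$, so there is a unique linear map $\mathcal H_x\colon\mathbb R^{N_m}\to\mathbb R^{m+2}$ sending them to $\partial_ih(x)$, $\partial_i\partial_jh(x)$. The space $O_x$ is the graph of $\mathcal H_x$, which is the kernel of the surjection $\pi_x(y,y')=y'-\mathcal H_x(y)$. The basis depends smoothly on $x\in T^m$ and not on $\mu$, so $\|\mathcal H_x\|=O(\mu^{-1})$ uniformly. Hence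
\[
\pi_x(\partial_i\partial_j\partial_kg)=\partial_i\partial_j\partial_kh-\mathcal H_x(\partial_i\partial_j\partial_kg^0)=\sum_{a=1}^{m+1}\lambda_{a,i}\lambda_{a,j}\lambda_{a,k}v_a+O(\mu^{-1}).
\]
Take $X_i=\partial_i$, and $b,z_a$ from Lemma~\ref{lem:loop}. Then $\pi_x(\tau_k)=\tau^0_k+O(\mu^{-1})$. Let $\nu_1=(0,v_{m+2}(x))$ and $\nu_2=(0,z(x,t))$ with $z=\sum_az_a(t)v_a(x)$; their images under $\pi_x$ are $v_{m+2}$ and $z$. The vectors $v_{m+2},z,\tau_k^0$ are bounded independently of $\mu$, so
\[
|\det(\pi_x\nu_1,\pi_x\nu_2,\pi_x\tau_1,\dots,\pi_x\tau_m)|=Z(t)+O(\mu^{-1}).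
\]
The function $Z$ depends neither on $x$ nor on $\mu$ and has a positive minimum. For large $\mu$ the hypothesis of Proposition~\ref{prop:tube} holds, and $T^{m+1}=T^m\times S^1$ has a free map into $\mathbb R^{N_{m+1}}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:range}]
The condition $q\ge N_n$ is necessary. For existence it suffices to treat $q=N_n$ and append zero components. For $n=1$ take the round circle. For $n\ge2$ we have $N_n-(2n+1)=(n-2)(n+1)/2\ge0$, and by Whitney's theorem embeddings are dense in $C^\infty(X,\mathbb R^q)$ for a closed $n$-manifold $X$ and $q\ge2n+1$. As freeness is $C^2$-open, some embedding near the map of Theorem~\ref{thm:tori} is free. Embeddings of a compact manifold form a $C^1$-open set, and the partial Fourier sums of a smooth map on $T^n$ converge to it in $C^2$. A partial sum of high order is the required map.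
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:metrics}]
We use Nash's implicit function theorem \cite{nash}, \cite[\S2.3]{gromov}: if $f_0$ is a free map of a compact manifold, then for every $C^\infty$-neighborhood $\mathcal U$ of $f_0$ there is a $C^\infty$-neighborhood $\mathcal V$ of the metric induced by $f_0$ such that every metric in $\mathcal V$ is induced by a map in $\mathcal U$. Take $f_0$ from Theorem~\ref{thm:tori}, let $\mathcal U$ be the open set of free maps, and take the interior of $\mathcal V$.
\end{proof}

\section{Parallelizable manifolds}\label{sec:ci}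

On a general manifold the linear phases $\lambda_a\cdot x$ are not available, and we obtain the third derivatives from convex integration instead.

\subsection{Jets and ample relations}
The $r$-jet $j^rg(x)$ of a map $g\colon M\to\mathbb R^q$ records its partial derivatives of order at most $r$ at $x$. The $r$-jets form a bundle $J^r=J^r(M,\mathbb R^q)$ over $M$, and a section is \emph{holonomic} if it is $j^rg$ for some smooth map $g$. A fiber of the projection $J^r\to J^{r-1}$ over a jet at $x$ is an affine space over the space $S^rT^*_xM\otimes\mathbb R^q$ of symmetric $r$-linear maps $T_xM^r\to\mathbb R^q$: adding $A$ to the jet changes $X_{i_1}\cdots X_{i_r}g(x)$ by $A(X_{i_1},\dots,X_{i_r})$ and leaves lower derivatives unchanged. For a covector $\lambda\ne0$ and $v\in\mathbb R^q$ let $\lambda^r\otimes v$ be the map $(\xi_1,\dots,\xi_r)\mapsto\lambda(\xi_1)\cdots\lambda(\xi_r)v$. A \emph{principal subspace} is a set $P=\{\sigma+\lambda^r\otimes v:v\in\mathbb R^q\}$ with $\sigma\in J^r$ and $\lambda\neq0$ fixed. A subset $\mathcal R\subset J^r$ is \emph{ample} if for each principal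 subspace $P$, every path component of $\mathcal R\cap P$ has convex hull $P$; the condition is vacuous if $\mathcal R\cap P=\emptyset$.

\begin{theorem}[convex integration; {\cite[\S2.4]{gromov}}, \cite{spring}]\label{thm:ci}
Let $\mathcal R\subset J^r(M,\mathbb R^q)$ be open and ample. Then every section of $\mathcal R$ whose projection to $J^{r-1}$ is holonomic is homotopic through sections of $\mathcal R$ to a holonomic section.
\end{theorem}

This theorem does not apply to freeness itself in the minimal dimension. In coordinates with $\lambda=du_1$ at $x$, only $\partial_1^2g$ varies along $P\subset J^2(X^n,\mathbb R^{N_n})$. If the other $N_n-1$ derivatives are independent, the free jets in $P$ form the complement of a hyperplane, and its components are half-spaces. Ampleness calls for a bad set of codimension two, as in the next lemma. Proposition~\ref{prop:tube} trades freeness on $M\times S^1$ for a third-order relation on $M$ that has this codimension.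

\begin{lemma}\label{lem:codim}
Let $\Sigma\subset\mathbb R^d$ be the image of a smooth map $F\colon W\to\mathbb R^d$ with $\dim W\le d-2$. Then $\mathbb R^d\setminus\Sigma$ is dense and path connected.
\end{lemma}

\begin{proof}
The set $\Sigma$ has measure zero, so its complement is dense. Let $y,y'\notin\Sigma$. If the segment from $y$ to a point $c$ meets $\Sigma$, then $y+\rho(c-y)=F(\omega)$ with $0<\rho\le1$, so $c$ lies in the image of the map $(\omega,\rho)\mapsto y+(F(\omega)-y)/\rho$ on $W\times(0,\infty)$. This manifold has dimension less than $d$, so the image has measure zero, and so has the image of the map defined with $y'$ in place of $y$. For $c$ outside both images, the broken line from $y$ to $c$ to $y'$ avoids $\Sigma$.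
\end{proof}

A dense subset of $\mathbb R^d$ has convex hull $\mathbb R^d$: any point is interior to a simplex, and the vertices can be moved slightly into the subset.

\begin{lemma}\label{lem:stable}
Let $E\subset M\times\mathbb R^q$ be a trivial smooth subbundle of rank $q-d$ with $d>\dim M$. Then $E^\perp$ is trivial.
\end{lemma}

\begin{proof}
Let $\xi_1,\dots,\xi_{q-d}$ be an orthonormal frame of $E$, and let $E_j$ be the orthogonal complement of $\xi_1,\dots,\xi_j$, so that $E_0$ is trivial and $E_{q-d}=E^\perp$. Suppose that $E_{j-1}$ is trivial. In an orthonormal frame of $E_{j-1}$ the section $\xi_j$ is a smooth map $M\to S^{q-j}$, and $E_j$ is the pullback of the tangent bundle of the sphere. Since $q-j\ge d>\dim M$, the map misses a point, and the tangent bundle of the punctured sphere is trivial by stereographic projection. So $E_j$ is trivial.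
\end{proof}

\subsection{Proof of Theorem~\ref{thm:parallel}}
For $m=1$, $M$ is a finite union of circles, and we apply Section~\ref{sec:two} to each component of $M\times S^1$. Let $m\ge2$ and $q=N_{m+1}=N_m+m+2$. Let $X_1,\dots,X_m$ be a global frame with dual coframe $\omega_1,\dots,\omega_m$, and take $b$, $z_a$ from Lemma~\ref{lem:loop}.

\emph{Step 1: a free map $g_1\colon M\to\mathbb R^q$.} Immerse $M$ in some $\mathbb R^d$ (Whitney) and compose with the free map $\mathbb R^d\to\mathbb R^{N_d}$ from the introduction. In local coordinates of $\mathbb R^d$ in which the immersion is $u\mapsto(u,0)$, the derivatives of the composition are among those of the free map, so the composition $g\colon M\to\mathbb R^{Q}$, $Q=N_d$, is free. If $Q\le q$, append zeros. If $Q>q$, the union of all $O_x$ is the image of the smooth map $M\times\mathbb R^{N_m}\to\mathbb R^Q$, $(x,a)\mapsto\sum a_iX_ig+\sum_{i\le j}a_{ij}X_iX_jg$, and it has measure zero because $m+N_m<Q$. A linear surjection $\mathbb R^Q\to\mathbb R^{Q-1}$ whose kernel is spanned by a vector outside this union is injective on every $O_x$,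 so its composition with $g$ is free. Repeat until the dimension is $q$.

\emph{Step 2: the relation.} For a $3$-jet $\sigma=j^3g(x)$ the vectors $X_ig(x)$, $X_iX_jg(x)$ and $\tau_k(x,t)$ depend only on $\sigma$ and $t$. Let $\mathcal R\subset J^3$ be the set of $\sigma$ for which the $N_m+m$ vectors
\begin{equation}\label{eq:span}
X_ig(x),\qquad X_iX_jg(x)\ \ (i\le j),\qquad \tau_1(x,t),\dots,\tau_m(x,t)
\end{equation}
are independent for every $t\in S^1$. It is open because $S^1$ is compact. If the $2$-jet is free, put $B_x=\mathbb R^q/O_x$, of dimension $m+2$, and let $\Theta_t\colon T_xM\to B_x$ be the linear map sending $X_k$ to the class of $\tau_k$. Then $\sigma\in\mathcal R$ if and only if its $2$-jet is free and $\Theta_t$ is injective for all $t$.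

\emph{Step 3: $\mathcal R$ is ample.} Let $P=\{\sigma+\lambda^3\otimes v\}$ meet $\mathcal R$. Along $P$ the space $O_x$ is fixed and $\tau_k$ changes by $s(t)\lambda(X_k)v$, where $s(t)=\sum b^{ij}(t)\lambda(X_i)\lambda(X_j)$. So $\Theta_t$ becomes $\Theta_t+s(t)\,\lambda\otimes\bar v$, with $\bar v$ the class of $v$ in $B_x$. This map is injective for all $t$ for at least one $v$. Hence $\Theta_t$ is injective on $\ker\lambda$ for all $t$, and injective on $T_xM$ when $s(t)=0$. Fix $\xi$ with $\lambda(\xi)=1$. A nonzero vector in the kernel of $\Theta_t+s(t)\lambda\otimes\bar v$ is therefore not in $\ker\lambda$ and can be scaled to $\xi+\zeta'$ with $\zeta'\in\ker\lambda$; moreover $s(t)\ne0$. Solving $\Theta_t\xi+\Theta_t\zeta'+s(t)\bar v=0$ for $\bar v$, we see that $\sigma+\lambda^3\otimes v\notin\mathcal R$ exactly when $\bar v$ lies in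
\[
\Sigma=\big\{-s(t)^{-1}\Theta_t\xi+\Theta_t\zeta:\ s(t)\ne0,\ \zeta\in\ker\lambda\big\}.
\]
This is the smooth image of the manifold $\{s\ne0\}\times\ker\lambda$ of dimension $m=\dim B_x-2$. By Lemma~\ref{lem:codim}, $B_x\setminus\Sigma$ is dense and path connected. So is its preimage $\mathcal R\cap P\cong(B_x\setminus\Sigma)\times O_x$ in $P\cong B_x\times O_x$, and $\mathcal R$ is ample.

\emph{Step 4: a section of $\mathcal R$ over $j^2g_1$.} The osculating bundle $O$ of $g_1$ has the frame $X_ig_1$, $X_iX_jg_1$ $(i\le j)$, and $O^\perp$ has rank $m+2>m$. By Lemma~\ref{lem:stable} and the Gram--Schmidt process, $O^\perp$ has an orthonormal frame $v_1,\dots,v_{m+2}$. Let $C_{ijk}$ be the component of $X_kX_iX_jg_1$ in $O^\perp$; it is symmetric by Lemma~\ref{lem:frame}(b). Let $\sigma_0=j^3g_1+A$, where $A$ is the symmetric tensor with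
\[
A(X_i,X_j,X_k)=\sum_{a=1}^{m+1}\lambda_{a,i}\lambda_{a,j}\lambda_{a,k}v_a-C_{ijk};
\]
the sum is $\sum_a\omega_a^3\otimes v_a$ with $\omega_{m+1}=-\sum_{i\le m}\omega_i$. For $\sigma_0$ we have $\tau_k\equiv\tau^0_k$ modulo $O_x$, and these vectors are independent in $O_x^\perp$ by Lemma~\ref{lem:loop}. So $\sigma_0$ is a section of $\mathcal R$ with holonomic projection $j^2g_1$. Theorem~\ref{thm:ci} gives a homotopy $\sigma_\rho$, $0\le\rho\le1$, of sections of $\mathcal R$ with $\sigma_1=j^3g$ for a smooth map $g$, which is free.

\emph{Step 5: the fields $\nu_1,\nu_2$.} Here the homotopy is used, and not only its endpoint. Let $W_\rho(x,t)\subset\mathbb R^q$ be the orthogonal complement of the vectors \eqref{eq:span} for the jet $\sigma_\rho(x)$. It is a plane that depends continuously on $(x,t,\rho)$. By the proof of Lemma~\ref{lem:loop}, $W_0$ has the frame $v_{m+2}$, $z=\sum_az_av_a$. By compactness there is a subdivision $0=\rho_0<\dots<\rho_l=1$ such that orthogonal projection maps $W_{\rho_{j-1}}(x,t)$ isomorphically onto $W_{\rho_j}(x,t)$ for all $(x,t)$. Projecting successively,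 we obtain a continuous frame of $W_1$ over $M\times S^1$. Together with the vectors \eqref{eq:span} for $g$ it forms a basis of $\mathbb R^q$, and this persists when the frame is replaced by uniformly close smooth maps $\nu_1,\nu_2\colon M\times S^1\to\mathbb R^q$. Thus $\nu_1,\nu_2,\tau_1,\dots,\tau_m$ are independent modulo $O_x$, and Proposition~\ref{prop:tube} gives a free map $M\times S^1\to\mathbb R^{N_{m+1}}$. \qed

\begin{thebibliography}{9}

\bibitem{descendants}
\emph{Geometric, algebraic, and analytic descendants of Nash isometric embedding theorems},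
\texttt{https://typeset.io/pdf/}\allowbreak\texttt{geometric-}\allowbreak\texttt{algebraic-}\allowbreak\texttt{and-}\allowbreak\texttt{analytic-}\allowbreak\texttt{descendants-}\allowbreak\texttt{of-}\allowbreak\texttt{nash-}\allowbreak\texttt{48hbp9r0nm.pdf}.

\bibitem{gromov}
Gromov, \emph{Partial Differential Relations}.

\bibitem{nash}
J.~Nash, Ann. of Math. \textbf{63} (1956).

\bibitem{spring}
Spring, \emph{Convex Integration Theory}.

\end{thebibliography}
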